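\title{The $p$-part of the automorphism group of a finite group:\\ quadratic growth is unavoidable}

\begin{abstract}
For a prime $p$ let $|G|_p$ be the largest power of $p$ dividing the order of the finite group $G$. We show that no linear function $f$ has the property that $|G|_p\ge p^{f(h)}$ always implies $|\operatorname{Aut}(G)|_p\ge p^h$, not even for a single fixed prime $p$. For odd $p$ we construct groups with $|G|_p=p^{n(n+1)/2}$ and $|\operatorname{Aut}(G)|_p\le p^n$, and for $p=2$ groups with $|G|_2=2^{k^2+2k}$ and $|\operatorname{Aut}(G)|_2\le 2^{3k+1}$. Conversely, $|\operatorname{Aut}(G)|_p\le p^{h-1}$ implies $|G|_p\le p^{h(h+1)/2}$, and $|G|_p\le p^{h(h-1)/2}$ if $h\ge 17$. Hence for $h\ge17$ the least function that works for all primes has the value $h(h-1)/2+1$.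
\end{abstract}

\section{The question and the results}\label{sec:intro}

For a prime $p$ and a finite group $G$ we write $|G|_p$ for the largest power of $p$ dividing $|G|$, that is, for the order of a Sylow $p$-subgroup. How large can $|G|_p$ be if $|\operatorname{Aut}(G)|_p$ is small? Call a function $f\colon\mathbb N\to\mathbb N$ \emph{admissible for $p$} if
\[
|G|_p\ge p^{f(h)}\quad\text{implies}\quad |\operatorname{Aut}(G)|_p\ge p^h
\]
for every finite group $G$ and every $h\ge1$, and \emph{admissible} if it is admissible for every prime. Admissible functions exist, and a suitable quadratic function is admissible \cite{AFG}. The following question is recorded as open in \cite{AFG}.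

\begin{quote}
\emph{Is there an admissible function of the form $f(h)=ah+b$, with constants $a$ and $b$ that depend neither on $h$ nor on $p$?}
\end{quote}

Let $f_p^*(h)$ be the least integer $k\ge0$ such that every finite group $G$ with $|G|_p\ge p^k$ has $|\operatorname{Aut}(G)|_p\ge p^h$, and let $f^*(h)=\sup_p f^*_p(h)$. Then $f$ is admissible for $p$ exactly when $f\ge f_p^*$, and admissible exactly when $f\ge f^*$. The question is whether $f^*$ grows at most linearly.

The simplest groups suggest that it does. The cyclic group of order $p^h$ has $p^{h-1}(p-1)$ automorphisms, so $f_p^*(h)\ge h+1$. No abelian group does worse: $|G|_p\le p\,|\operatorname{Aut}(G)|_p$ for abelian $G$, by Lemma~\ref{lem:central} below. At the other extreme, if $p$ does not divide $|Z(G)|$, the inner automorphisms alone give $|\operatorname{Aut}(G)|_p\ge|G/Z(G)|_p=|G|_p$. So $f(h)=h+1$ works in both extreme cases, and one may expect a linear function to cover the cases in between. It does not.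

\begin{theorem}\label{thm:examples}
\begin{enumerate}
\item[(a)] Let $p$ be an odd prime and $n\ge1$. There is a finite group $G$ with $|G|_p=p^{n(n+1)/2}$ and $|\operatorname{Aut}(G)|_p\le p^n$. Hence $f_p^*(h)\ge\frac{h(h-1)}2+1$ for all $h\ge2$.
\item[(b)] For every $k\ge1$ there is a finite group $G$ with $|G|_2=2^{k^2+2k}$ and $|\operatorname{Aut}(G)|_2\le2^{3k+1}$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:nolinear}
No linear function $f(h)=ah+b$ is admissible. Moreover, for each fixed prime $p$, no linear function is admissible for $p$.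
\end{corollary}

\begin{proof}
Suppose that $f(h)=ah+b$ is admissible for $p$. If $p$ is odd, the group in (a) has $|\operatorname{Aut}(G)|_p<p^{n+1}$, so $n(n+1)/2<a(n+1)+b$ for all $n\ge1$, which fails for large $n$. If $p=2$, the group in (b) has $|\operatorname{Aut}(G)|_2<2^{3k+2}$, so $k^2+2k<a(3k+2)+b$ for all $k\ge1$, which fails for large $k$.
\end{proof}

For large $h$ the groups in (a) are extremal.

\begin{theorem}\label{thm:upper}
Let $p$ be any prime, $h\ge1$, and $G$ a finite group with $|\operatorname{Aut}(G)|_p\le p^{h-1}$. Then $|G|_p\le p^{h(h+1)/2}$. If $h\ge17$, then $|G|_p\le p^{h(h-1)/2}$.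
\end{theorem}

\begin{corollary}\label{cor:exact}
For $h\ge17$ we have $f_p^*(h)=\frac{h(h-1)}2+1$ for every odd prime $p$ and $f_2^*(h)\le\frac{h(h-1)}2+1$, and so $f^*(h)=\frac{h(h-1)}2+1$. The function $f(h)=\frac{h(h+1)}2+1$, $h\ge1$, is admissible.
\end{corollary}

\begin{proof}
Read contrapositively, Theorem~\ref{thm:upper} says that $f_p^*(h)\le\frac{h(h+1)}2+1$ for all $p$ and $h$, and $f_p^*(h)\le\frac{h(h-1)}2+1$ for $h\ge17$. For odd $p$ the last bound meets the lower bound of Theorem~\ref{thm:examples}(a).
\end{proof}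

Some restriction on $h$ is needed in the second assertion of Theorem~\ref{thm:upper}, because the bound $f_p^*(h)\ge h+1$ from cyclic groups exceeds $\frac{h(h-1)}2+1$ for $h=1,2$. For $h=1$ this bound and Corollary~\ref{cor:exact} give $f_p^*(1)=2$. We do not determine $f_2^*(h)$ for $h\ge2$, nor $f^*(h)$ for $2\le h\le16$.

Both theorems come from one factorization. Let $Z$ be the Sylow $p$-subgroup of $Z(G)$. Then
\begin{equation}\label{eq:factor}
|G|_p=|G/Z(G)|_p\cdot|Z:Z\cap G'|\cdot|Z\cap G'|.
\end{equation}
The first factor is detected by inner automorphisms. The second is detected by \emph{central} automorphisms, that is, automorphisms $g\mapsto g\varphi(g)$ with $\varphi$ a homomorphism from $G$ to $Z(G)$. In the two extreme cases above the third factor is trivial, and nothing forces it to produce automorphisms: $Z\cap G'$ dies in $G/Z(G)$, and if $G$ has no quotient of order $p$ there are no homomorphisms from $G$ to $Z$. On the other hand, $n$ generators have $n(n-1)/2$ commutators, so the third factor can be as large as $p^{n(n-1)/2}$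 while the first is $p^n$. Sections \ref{sec:example}--\ref{sec:groups} build groups in which this happens and no other source of $p$-automorphisms survives. Sections \ref{sec:derived} and~\ref{sec:upper} bound the three factors of \eqref{eq:factor}.

\section{A group with $|G|_3=27$ and $|\operatorname{Aut}(G)|_3=9$}\label{sec:example}

We write $[x,y]=x^{-1}y^{-1}xy$, so that $xy=yx[x,y]$. In a semidirect product $N\rtimes\langle s\rangle$ with $s\in\operatorname{Aut}(N)$ we have $sxs^{-1}=s(x)$ for $x\in N$.

All our $p$-groups come from one recipe. Let $V$ and $W$ be finite $\mathbb F_p$-vector spaces and $\beta\colon V\times V\to W$ a bilinear map. Let $N(\beta)$ be the set $V\times W$ with the product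
\[
(u,z)(u',z')=\bigl(u+u',\,z+z'+\beta(u,u')\bigr).
\]
It is associative, because both ways of multiplying three elements add the term $\beta(u,u')+\beta(u,u'')+\beta(u',u'')$; the identity is $(0,0)$, and $(u,z)^{-1}=(-u,-z+\beta(u,u))$. The projection $(u,z)\mapsto u$ is a homomorphism onto $V$ whose kernel $0\times W$ is central. Comparing $xy$ with $yx$ gives
\begin{equation}\label{eq:comm}
[(u,z),(u',z')]=\bigl(0,\,\beta(u,u')-\beta(u',u)\bigr).
\end{equation}
If these values span $W$, then $N(\beta)'=0\times W$ and $N(\beta)/N(\beta)'=V$. Finally, if $\sigma\in GL(V)$ satisfies $\beta(\sigma u,\sigma u')=\beta(u,u')$, then $(u,z)\mapsto(\sigma u,z)$ is an automorphism of $N(\beta)$ that fixes $0\times W$ pointwise.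

Take $p=3$, $V=\mathbb F_3^2$, $W=\mathbb F_3$ and $\beta(u,u')=u_1u_2'$. The group $N=N(\beta)$ has order $27$, its commutators are given by $u_1u_2'-u_1'u_2$, and $N'=Z(N)=0\times W$. We look for a group $G$ with Sylow $3$-subgroup $N$, with $N'$ central, and with no $3$-automorphisms beyond the $9$ conjugations by elements of $N$. Two kinds of automorphisms have to be removed: central ones, and those acting nontrivially on $V$, such as
\[
\gamma(u_1,u_2,z)=(u_1+u_2,\;u_2,\;z+u_2^2/2).
\]
This is an automorphism because $(u_2+u_2')^2/2=u_2^2/2+u_2'^2/2+u_2u_2'$, and it has order $3$.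

\emph{Removing central automorphisms.} Let $s(u,z)=(-u,z)$ and $L=N\rtimes\langle s\rangle$. Then $N'$ is central in $L$. Modulo $N'$ we have $sxs^{-1}x^{-1}=-2u$ for $x=(u,z)$, so $L'=N$, and every homomorphism $L\to N'$ is trivial. But $\gamma$ commutes with $s$, so it extends to $L$; it normalizes the group of conjugations by $N$ and does not lie in it. Thus $|\operatorname{Aut}(L)|_3\ge27$.

\emph{Removing automorphisms of $V$.} We make the two coordinate lines of $V$ visible to every automorphism. Let $R_1=\mathbb F_{25}$ and $R_2=\mathbb F_{121}$ (additive groups), let $\zeta_i$ be an element of multiplicative order $3$ in $R_i$, let $(u,z)$ act on $R_i$ as multiplication by $\zeta_i^{u_i}$, and put $R=R_1\times R_2$. The line $u_i=0$ is now the centralizer of a normal Sylow subgroup. But in $R\rtimes N$ the $9$ maps $g\mapsto g\varphi(g)$, with $\varphi$ induced from $\operatorname{Hom}(V,N')$, form a group of central automorphisms that fix $R$ pointwise and commute with the $9$ conjugations by $N$, which act faithfully on $R$. Thus $|\operatorname{Aut}(R\rtimes N)|_3\ge81$.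

\emph{Both devices together.} Since $\zeta_1^5=\zeta_1^{-1}$ and $\zeta_2^{11}=\zeta_2^{-1}$, the action of $N$ extends to $L$ if $s$ acts by the Frobenius maps $x\mapsto x^5$ and $x\mapsto x^{11}$. Let $G=R\rtimes L$, so $|G|_3=27$, and let $T$ be a Sylow $3$-subgroup of $\operatorname{Aut}(G)$. An element $\alpha\in T$ preserves $R_1$ and $R_2$, hence both coordinate lines of $V=RN/RN'$. So it acts on $V$ as $\operatorname{diag}(\pm1,\pm1)$, and then trivially, as its order is a power of $3$. It follows that $\alpha$ commutes on $R_i$ with multiplication by $\zeta_i$, which generates the field, so $\alpha$ acts on $R_1$ and $R_2$ by elements of $\mathbb F_{25}^\times$ and $\mathbb F_{121}^\times$. These groups are cyclic of orders $24$ and $120$, with $3$-part $3$. So the elements of $T$ acting trivially on $R$ have index at most $9$. For such an $\alpha$, the element $\alpha(g)g^{-1}$ lies in $C_G(R)=R\times N'$. Its $N'$-component is a homomorphism $G\to N'$, hence trivial, and its $R$-component forces the order of $\alpha$ to divide $|R|$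 (Step~3 of the next proof has the details). So $\alpha=1$ and $|T|\le9$, and the conjugations by $N$ show that $|T|=9$.

\section{A bound for automorphisms of $R\rtimes(N\rtimes\langle s\rangle)$}\label{sec:lemma}

The following lemma isolates what the example used. For an automorphism $s$ of an abelian group $V$, written additively, $[V,s]$ denotes the subgroup $\{s(v)-v: v\in V\}$.

\begin{lemma}\label{lem:rigid}
Let $N$ be a finite $p$-group with $N'\le Z(N)$, and let $V=N/N'$. Let $s\in\operatorname{Aut}(N)$ have prime order $q\ne p$, fix $N'$ pointwise and satisfy $[V,s]=V$, and put $L=N\rtimes\langle s\rangle$. Let $\ell_1,\dots,\ell_m$ be distinct primes not dividing $pq$. For each $i$ let $R_i$ be a finite elementary abelian $\ell_i$-group with a homomorphism $\rho_i\colon L\to GL(R_i)$, and assume that $\bigcap_i\ker\rho_i=N'$. Put $R=R_1\times\dots\times R_m$ and $G=R\rtimes L$. Let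
\begin{itemize}
\item $D$ be the group of automorphisms of $V$ that normalize $\langle s_V\rangle$, where $s_V$ is the action of $s$ on $V$, and stabilize each subgroup $V_i=(N\cap\ker\rho_i)/N'$;
\item $B_i$ be the centralizer of $\rho_i(N)$ in $GL(R_i)$.
\end{itemize}
Then $|G|_p=|N|$ and $|\operatorname{Aut}(G)|_p\le|D|_p\prod_i|B_i|_p$.
\end{lemma}

\begin{proof}
We have $|G|=q\,|N|\prod_i|R_i|$, so $|G|_p=|N|$. Since the primes $\ell_1,\dots,\ell_m,p,q$ are distinct, each $R_i$ is a normal Sylow subgroup of $G$, hence characteristic, and so is $R$. The subgroup $RN/R$ is the normal Sylow $p$-subgroup of $G/R\cong L$, so $RN$ is characteristic, and so is $RN'$, the preimage of $(RN/R)'$. We identify $RN/RN'$ with $V$, and we extend $\rho_i$ to the conjugation action of $G$ on $R_i$, in which the abelian group $R$ acts trivially.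

Let $U$ be one of $V,R_1,\dots,R_m$, let $\pi(g)$ be the conjugation action of $g\in G$ on $U$, and let $\alpha\in\operatorname{Aut}(G)$ induce $\alpha_U$ on $U$. From $\alpha(gxg^{-1})=\alpha(g)\alpha(x)\alpha(g)^{-1}$ we get
\begin{equation}\label{eq:equiv}
\alpha_U\,\pi(g)\,\alpha_U^{-1}=\pi(\alpha(g)).
\end{equation}
We filter $\operatorname{Aut}(G)$ by its action first on $V$ and then on $R$.

\emph{Step 1: the action on $V$ lies in $D$.} As $V=RN/RN'$ is abelian, $RN$ acts trivially on it, so $G=RN\langle s\rangle$ acts through $\langle s_V\rangle$. By \eqref{eq:equiv}, $\alpha_V$ normalizes $\langle s_V\rangle$. Moreover $\alpha$ stabilizes $C_{RN}(R_i)=R(N\cap\ker\rho_i)$, whose image in $V$ is $V_i$. So $\alpha\mapsto\alpha_V$ is a homomorphism $\operatorname{Aut}(G)\to D$. Let $A_0$ be its kernel.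

\emph{Step 2: the action of $A_0$ on $R_i$ lies in $B_i$.} Let $\alpha\in A_0$ and $x\in N$. Then $\alpha(x)\in xRN'$, and $RN'$ acts trivially on $R_i$, so $\rho_i(\alpha(x))=\rho_i(x)$. By \eqref{eq:equiv}, $\alpha_{R_i}$ commutes with $\rho_i(x)$. Let $A_1$ be the kernel of the resulting homomorphism $A_0\to\prod_iB_i$.

\emph{Step 3: $p$ does not divide $|A_1|$.} Let $C=C_G(R)=R\bigl(\bigcap_i\ker\rho_i\bigr)=R\times N'$. The subgroup $N'$ is central in $G$, being centralized by $R$, $N$ and $s$, and it is characteristic in $G$, being the Sylow $p$-subgroup of the abelian characteristic subgroup $C$.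

Let $\alpha\in A_1$ and $\delta_\alpha(g)=\alpha(g)g^{-1}$. Since $\alpha$ fixes $R$ pointwise, \eqref{eq:equiv} gives $\rho_i(\alpha(g))=\rho_i(g)$ for all $i$, so $\delta_\alpha(g)\in C$. Next, $\alpha$ fixes $C$ pointwise. Indeed, on $RN/R\cong N$ it multiplies every element by an element of the central subgroup $RN'/R$, so it fixes all commutators and acts trivially on $RN'/R$. For $y\in N'$ this gives $\alpha(y)y^{-1}\in R\cap N'=1$.

Write $\delta_\alpha(g)=r(g)\,c(g)$ with $r(g)\in R$ and $c(g)\in N'$. We have
\[
\delta_\alpha(gg')=\alpha(g)\,\alpha(g')g'^{-1}g^{-1}=\delta_\alpha(g)\cdot g\,\delta_\alpha(g')\,g^{-1}.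
\]
Conjugation by $g$ preserves $R$ and fixes $N'$ pointwise, so $c(gg')=c(g)c(g')$: the map $c\colon G\to N'$ is a homomorphism to an abelian $p$-group. The elements $sxs^{-1}x^{-1}=s(x)x^{-1}$ with $x\in N$ lie in $G'$ and cover $[V,s]=V$, so $N\le G'$. Hence $|G:G'|$ divides $q|R|$, which is prime to $p$, and $c$ is trivial. Thus $\alpha(g)=r(g)g$. As $\alpha$ fixes $r(g)$, induction gives $\alpha^j(g)=r(g)^jg$, so $\alpha^{|R|}=1$. Every element of $A_1$ has order prime to $p$, and by Cauchy's theorem $p\nmid|A_1|$.

Finally, $|\operatorname{Aut}(G):A_0|$ divides $|D|$ and $|A_0:A_1|$ divides $\prod_i|B_i|$.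
\end{proof}

The bound in the lemma does not involve $|N'|$. The hypotheses on $N$ and $s$ serve to achieve this in Step~3: $N'\le Z(N)$ passes triviality on $V$ down to $N'$; the trivial action of $s$ on $N'$ makes $c$ a homomorphism; and $[V,s]=V$ with $q\ne p$ makes $c$ trivial. What remains is to choose $N$ with $N'$ large compared with $V$, and the modules $R_i$ so that $D$ and the $B_i$ have small $p$-parts.

\section{The groups of Theorem~\ref{thm:examples}}\label{sec:groups}

By \eqref{eq:comm}, an automorphism $s$ of $N(\beta)$ that fixes $N(\beta)'$ pointwise must preserve the commutator map on $V$. For odd $p$ the choice $s_V=-1$ preserves every bilinear map, so it puts no restriction on $\beta$.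

We use twice that an invertible linear map of $F^n$, for a field $F$, that stabilizes each coordinate hyperplane $\{u_i=0\}$ is diagonal: it stabilizes each coordinate line, which is the intersection of $n-1$ of these hyperplanes.

\begin{proof}[Proof of Theorem~\ref{thm:examples}\textup{(a)}]
Let $V=\mathbb F_p^n$, $W=\mathbb F_p^{n(n-1)/2}$ with coordinates indexed by the pairs $i<j$, and $\beta(u,u')=(u_iu_j')_{i<j}$. Let $N=N(\beta)$. By \eqref{eq:comm}, the commutator of $(e_i,0)$ and $(e_j,0)$ for $i<j$ is the basis vector of $W$ with index $(i,j)$. So $N'=0\times W\le Z(N)$, $N/N'=V$, and $|N|=p^{n+n(n-1)/2}=p^{n(n+1)/2}$. The automorphism $s(u,z)=(-u,z)$ has order $q=2$, fixes $N'$ pointwise, and $[V,s]=2V=V$.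

Modulo $N'$, the elements $e_i$ and $s$ generate a dihedral group of order $2p$, and we need a module for it in which the centralizer of the rotation has $p$-part only $p$. By Dirichlet's theorem there are distinct odd primes $\ell_1,\dots,\ell_n$ congruent to $p-1$ modulo $p^2$; they do not divide $2p$. Each $\ell=\ell_i$ satisfies $\ell+1\equiv p\pmod{p^2}$ and $\ell-1\equiv-2\not\equiv0\pmod p$, so
\[
p\mid\ell+1,\qquad p\nmid\ell-1,\qquad p^2\nmid\ell^2-1 .
\]
(These are the only properties needed; in Section~\ref{sec:example} they held for $p=3$ and $\ell=5,11$.) Let $R_i$ be the additive group of $\mathbb F_{\ell_i^2}$, let $\zeta_i\in\mathbb F_{\ell_i^2}^\times$ have order $p$, viewed as a multiplication map, and let $\tau_i(x)=x^{\ell_i}$, an $\mathbb F_{\ell_i}$-linear map of order $2$. Then $\tau_i\zeta_i\tau_i^{-1}=\zeta_i^{\ell_i}=\zeta_i^{-1}$, so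
\[
\rho_i\bigl((u,z)\bigr)=\zeta_i^{u_i},\qquad\rho_i(s)=\tau_i
\]
defines a homomorphism $\rho_i\colon L\to GL(R_i)$. The map $\tau_i$ is not a multiplication, since it fixes $1$ and is not the identity; so $\zeta_i^j\tau_i\ne1$ for all $j$. Hence $\ker\rho_i=\{(u,z):u_i=0\}$, the intersection of the kernels is $N'$, and $V_i=\{u_i=0\}$. Lemma~\ref{lem:rigid} applies.

The group $D$ consists of diagonal matrices over $\mathbb F_p$, so $|D|$ divides $(p-1)^n$ and $|D|_p=1$. Since $p\nmid\ell_i-1$, we have $\zeta_i\notin\mathbb F_{\ell_i}$, so $\mathbb F_{\ell_i}[\zeta_i]=\mathbb F_{\ell_i^2}$. An element of $B_i$ commutes with $\zeta_i$, hence is $\mathbb F_{\ell_i^2}$-linear, hence is a multiplication. So $B_i=\mathbb F_{\ell_i^2}^\times$ and $|B_i|_p=p$. The lemma gives $|G|_p=p^{n(n+1)/2}$ and $|\operatorname{Aut}(G)|_p\le p^n$.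

Given $h\ge2$, take $n=h-1$. Then $|G|_p=p^{h(h-1)/2}$ and $|\operatorname{Aut}(G)|_p<p^h$, so $f_p^*(h)>h(h-1)/2$.
\end{proof}

\begin{remark}
The bound $p^n$ is attained by inner automorphisms: $Z(G)\le C_G(R)=R\times N'$, so $|G/Z(G)|_p\ge|V|=p^n$.
\end{remark}

For $p=2$ the map $-1$ is the identity of $V$, and we need an automorphism of odd order instead. Let $\mathbb F_4^\times=\langle\omega\rangle$, $\bar x=x^2$ and $\operatorname{Tr}(x)=x+\bar x\in\mathbb F_2$, so that
\[
\omega\bar\omega=1,\qquad\omega+\bar\omega=1,\qquad\operatorname{Tr}(\bar x)=\operatorname{Tr}(x),\qquad\operatorname{Tr}(x)=0\iff x\in\mathbb F_2 .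
\]
Let $s$ act on $V=\mathbb F_4^k$ as multiplication by $\omega$. The products $u_i\bar u_j'$ are invariant under $s$, because $\omega\bar\omega=1$, and we build $\beta$ from them. For $i=j$ the commutator obtained from $u_i\bar u_i'$ is $u_i\bar u_i'+u_i'\bar u_i=\operatorname{Tr}(u_i\bar u_i')$, which lies in $\mathbb F_2$, so a diagonal coordinate should take values in $\mathbb F_2$ only. The form $\operatorname{Tr}(u_i\bar u_i')$ itself is symmetric and gives trivial commutators; the twisted form $\operatorname{Tr}(\omega u_i\bar u_i')$ does not. The dihedral group is replaced by $\mathbb F_4\rtimes\langle\omega\rangle\cong A_4$, acting in dimension $3$.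

\begin{proof}[Proof of Theorem~\ref{thm:examples}\textup{(b)}]
Regard $V=\mathbb F_4^k$ and $W=\mathbb F_2^k\oplus\mathbb F_4^{k(k-1)/2}$ as $\mathbb F_2$-spaces, and let $\beta\colon V\times V\to W$ have the coordinates
\[
\beta_{ii}(u,u')=\operatorname{Tr}(\omega u_i\bar u_i')\in\mathbb F_2,\qquad\beta_{ij}(u,u')=u_i\bar u_j'\in\mathbb F_4\quad(i<j).
\]
Let $N=N(\beta)$. The commutator \eqref{eq:comm} has $(i,j)$-coordinate $u_i\bar u_j'+u_i'\bar u_j$ and $(i,i)$-coordinate
\[
\operatorname{Tr}(\omega u_i\bar u_i')+\operatorname{Tr}(\omega u_i'\bar u_i)=\operatorname{Tr}(\omega u_i\bar u_i')+\operatorname{Tr}(\bar\omega\bar u_i'u_i)=\operatorname{Tr}(u_i\bar u_i').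
\]
For $u=\omega e_i$, $u'=e_i$ the only nonzero coordinate is the $(i,i)$-coordinate $\operatorname{Tr}(\omega)=1$. For $u=xe_i$, $u'=e_j$ with $i<j$ and $x\in\mathbb F_4^\times$ the only nonzero coordinate is the $(i,j)$-coordinate $x$. So $N'=0\times W\le Z(N)$, $N/N'=V$, and $|N|=2^{2k+k+k(k-1)}=2^{k^2+2k}$. The automorphism $s(u,z)=(\omega u,z)$ has order $q=3$, fixes $N'$ pointwise, and $[V,s]=(\omega-1)V=V$.

Let $\ell_1,\dots,\ell_k>3$ be distinct primes congruent to $3$ modulo $4$, and let $R_i=\mathbb F_{\ell_i}^3$ with basis $\varepsilon_j$, $j\in\mathbb Z/3$. For $x\in\mathbb F_4$ define $d(x)\in GL(R_i)$ and $\tau\in GL(R_i)$ by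
\[
d(x)\varepsilon_j=(-1)^{\operatorname{Tr}(\omega^jx)}\varepsilon_j,\qquad\tau\varepsilon_j=\varepsilon_{j-1}.
\]
Then $d(x+x')=d(x)d(x')$, $\tau^3=1$, and
\[
\tau d(x)\tau^{-1}\varepsilon_j=\tau d(x)\varepsilon_{j+1}=(-1)^{\operatorname{Tr}(\omega^{j+1}x)}\varepsilon_j=d(\omega x)\varepsilon_j.
\]
So $\rho_i((u,z))=d(u_i)$, $\rho_i(s)=\tau$ defines a homomorphism $\rho_i\colon L\to GL(R_i)$. The maps $\tau^{\pm1}$ are not diagonal, and $d(x)=1$ forces $x\in\mathbb F_2$ and $\omega x\in\mathbb F_2$, that is, $x=0$. Hence $\ker\rho_i=\{(u,z):u_i=0\}$, the intersection of the kernels is $N'$, and $V_i=\{u_i=0\}$. Lemma~\ref{lem:rigid} applies.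

Let $a\in D$. Then $a\omega a^{-1}$ is $\omega$ or $\bar\omega$. In the first case $a$ is $\mathbb F_4$-linear and stabilizes the coordinate hyperplanes, so it is diagonal with entries in $\mathbb F_4^\times$. The elements of the first kind form a subgroup of index at most $2$ in $D$, so $|D|$ divides $2\cdot3^k$ and $|D|_2\le2$. An element of $B_i$ commutes with $d(1)=\operatorname{diag}(1,-1,-1)$ and $d(\omega)=\operatorname{diag}(-1,-1,1)$, so it stabilizes their common eigenspaces, which are the three coordinate lines because $\ell_i$ is odd. Thus $B_i$ is the group of diagonal matrices, of order $(\ell_i-1)^3$, and $|B_i|_2=8$ because $\ell_i-1\equiv2\pmod4$. The lemma gives $|G|_2=2^{k^2+2k}$ and $|\operatorname{Aut}(G)|_2\le2\cdot8^k=2^{3k+1}$.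
\end{proof}

\begin{remark}
For $k=1$ we have $(u,z)^2=(0,\operatorname{Tr}(\omega u\bar u))=(0,1)$ for $u\ne0$, so $N$ is the quaternion group of order $8$. The condition that $D$ normalizes $\langle s_V\rangle$ is used only in (b): the $\mathbb F_2$-linear maps stabilizing all $V_i$ form the group $GL_2(\mathbb F_2)^k$, whose $2$-part is $2^k$ rather than $2$.
\end{remark}

\section{The derived subgroup of a central extension}\label{sec:derived}

We turn to the upper bound and begin with the third factor of \eqref{eq:factor}. Recall the identities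
\begin{equation}\label{eq:ident}
[xx',y]=[x,y]^{x'}[x',y],\qquad[x,yy']=[x,y']\,[x,y]^{y'},
\end{equation}
where $g^x=x^{-1}gx$, and the lower central series $\gamma_1(E)=E$, $\gamma_{i+1}(E)=[\gamma_i(E),E]$. For a finite $p$-group $Q$, the Frattini subgroup $\Phi(Q)$ is generated by $Q'$ and the $p$-th powers. If $|Q:\Phi(Q)|=p^d$, then $Q/Q'$ is a direct product of exactly $d$ nontrivial cyclic groups, since its largest elementary abelian quotient is $Q/\Phi(Q)$.

\begin{lemma}\label{lem:derived}
Let $E$ be a group and $C\le Z(E)$ a subgroup such that $Q=E/C$ has order $p^n$. Let $|\Phi(Q)|=p^t$. Then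
\begin{enumerate}
\item[(i)] $|C\cap E'|\le p^{(n^2-n-t^2-t)/2}$;
\item[(ii)] $x^{p^{t+1}}=1$ for all $x\in E'$.
\end{enumerate}
\end{lemma}

The two parts complement each other: (i) improves as $t$ grows, and (ii) is strongest for small $t$. For the group $N$ in the proof of Theorem~\ref{thm:examples}(a), with $C=N'$, we have $t=0$ and equality in (i).

\begin{proof}
If $Q=1$, then $E$ is abelian and there is nothing to prove. Let $Q\ne1$, $d=n-t\ge1$ and $|Q'|=p^c$, so $c\le t$. Let $Q/Q'$ be the direct product of cyclic groups of orders $p^{n_1}\ge\dots\ge p^{n_d}$, so $\sum_in_i=n-c$.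

(i) We show by induction on $c$ that
\begin{equation}\label{eq:Eprime}
|E'|\le p^{\,cd+\sum_i(i-1)n_i}.
\end{equation}
Let $c=0$. Then $E'\le C$ is central, so by \eqref{eq:ident} the commutator is multiplicative in each argument. Choose $x_i\in E$ such that $x_iC$ generates the $i$-th cyclic factor of $Q$. Then $E$ is generated by $C$ and the $x_i$, so the abelian group $E'$ is generated by the $[x_i,x_j]$ with $i<j$. Since $x_j^{p^{n_j}}\in C$, we have $[x_i,x_j]^{p^{n_j}}=1$. So $|E'|\le\prod_{i<j}p^{n_j}=p^{\sum_j(j-1)n_j}$.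

Let $c\ge1$. The nontrivial normal subgroup $Q'$ of the $p$-group $Q$ meets $Z(Q)$, so there is a subgroup $K\le Q'\cap Z(Q)$ of order $p$. Its preimage in $E$ is $S=\langle x\rangle C$ for some $x$ with $x^p\in C$, and $[S,E]\le C$ because $K$ is central in $Q$. By \eqref{eq:ident}, $y\mapsto[x,y]$ is a homomorphism $E\to C$, and $[x^jz,y]=[x,y]^j$ for $z\in C$, so its image is $[S,E]$. Its kernel contains $C$, contains $E'$ because $C$ is abelian, and contains all $p$-th powers because $[x,y^p]=[x,y]^p=[x^p,y]=1$. So it factors through $Q/\Phi(Q)$, and $|[S,E]|\le p^d$. Now let $E_1=E/[S,E]$ and $C_1=S/[S,E]$. Then $C_1$ is central in $E_1$ and $E_1/C_1\cong Q/K$. As $K\le Q'$, the group $Q/K$ has the same abelianization as $Q$, hence the same $d$ and $n_i$, and its derived subgroup has order $p^{c-1}$. Since $E_1'=E'/[S,E]$, the inductive hypothesis gives \eqref{eq:Eprime}.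

From $E'/(C\cap E')\cong E'C/C=Q'$ we get $|C\cap E'|=|E'|/p^c$. Pairing $i$ with $d+1-i$ gives
\[
2\sum_i(i-1)n_i-(d-1)\sum_in_i=\sum_i(2i-d-1)n_i=\frac12\sum_i(2i-d-1)(n_i-n_{d+1-i})\le0,
\]
because $2i-d-1=i-(d+1-i)$ and the $n_i$ are nonincreasing. Therefore
\[
\log_p|C\cap E'|\le c(d-1)+\frac{(d-1)(n-c)}2=\frac{(d-1)(n+c)}2\le\frac{(n-t-1)(n+t)}2,
\]
and $(n-t-1)(n+t)=n^2-n-t^2-t$.

(ii) Write $\gamma_i=\gamma_i(E)$, so that $\gamma_i(Q)=\gamma_iC/C$. Let $\gamma_{m+1}(Q)=1$, and let $p^{a_i}$ be the exponent of $\gamma_i(Q)/\gamma_{i+1}(Q)$. Fix $i$ and $y\in E$. By \eqref{eq:ident}, $x\mapsto[x,y]\gamma_{i+2}$ is a homomorphism from $\gamma_i$ to $\gamma_{i+1}/\gamma_{i+2}$, because $\gamma_{i+1}/\gamma_{i+2}$ is central in $E/\gamma_{i+2}$. For $x\in\gamma_i$ we have $x^{p^{a_i}}=wz$ with $w\in\gamma_{i+1}$ and $z\in C$, and $[wz,y]=[w,y]\in\gamma_{i+2}$. So $[x,y]^{p^{a_i}}\in\gamma_{i+2}$. These commutators generate the abelian group $\gamma_{i+1}/\gamma_{i+2}$, whose exponent therefore divides $p^{a_i}$. Since $\gamma_{m+1}\le C$,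 we have $\gamma_{m+2}=1$, and the chain $E'=\gamma_2\ge\dots\ge\gamma_{m+2}=1$ shows that the exponent of $E'$ divides $p^{a_1+\dots+a_m}$.

Now $a_2+\dots+a_m\le c$, since the orders of the factors $\gamma_i(Q)/\gamma_{i+1}(Q)$ for $i\ge2$ multiply to $|Q'|$. The group $\Phi(Q)/Q'$ consists of the $p$-th powers in $Q/Q'$ and contains an element of order $p^{a_1-1}$, so $t-c\ge a_1-1$. Adding, $a_1+\dots+a_m\le t+1$.
\end{proof}

\begin{remark}
If $Q=F/S$ with $F$ free, Hopf's formula identifies the Schur multiplier $H_2(Q,\mathbb Z)$ with $(S\cap F')/[S,F]$. This is $C\cap E'$ for $E=F/[S,F]$ and $C=S/[S,F]$. So the lemma bounds the order and the exponent of the Schur multiplier of $Q$.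
\end{remark}

Lemma~\ref{lem:derived} concerns extensions of $p$-groups, while $G/Z(G)$ is arbitrary. The transfer moves the problem into a Sylow subgroup. Recall that for $P\le G$ with right transversal $t_1,\dots,t_r$, the transfer is the homomorphism $G\to P/P'$ that sends $g$ to $\prod_it_ig\,t_{i\cdot g}^{-1}P'$, where $t_{i\cdot g}$ is the representative of the coset $Pt_ig$.

\begin{lemma}\label{lem:transfer}
Let $G$ be a finite group, $P$ a Sylow $p$-subgroup of $G$, and $Z$ the Sylow $p$-subgroup of $Z(G)$. Then $Z\le P$ and $Z\cap G'=Z\cap P'$.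
\end{lemma}

\begin{proof}
The normal $p$-subgroup $Z$ lies in every Sylow $p$-subgroup. Let $z\in Z\cap G'$. Since $Pt_iz=Pzt_i=Pt_i$ and $t_izt_i^{-1}=z$, the transfer sends $z$ to $z^rP'$ with $r=|G:P|$. It kills $G'$ because $P/P'$ is abelian, so $z^r\in P'$. As $r$ is prime to the order of $z$, we get $z\in P'$.
\end{proof}

\section{Central automorphisms and the proof of Theorem~\ref{thm:upper}}\label{sec:upper}

The second factor of \eqref{eq:factor} is controlled by central automorphisms built from a single cyclic quotient of $G$.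

\begin{lemma}\label{lem:central}
Let $G$ be a finite group and $Z$ the Sylow $p$-subgroup of $Z(G)$. Suppose that the Sylow $p$-subgroup $A$ of $G/G'$ has exponent $p^a$ with $a\ge1$, and let $Z_a=\{z\in Z:z^{p^a}=1\}$. Then $|Z_a|\le p\,|\operatorname{Aut}(G)|_p$.
\end{lemma}

If $G$ is abelian and $p$ divides $|G|$, then $Z_a=Z=A$, which gives the inequality quoted in Section~\ref{sec:intro}.

\begin{proof}
The group $A$ is a direct factor of $G/G'$ and has a cyclic direct factor of order $p^a$, so there is an epimorphism $\chi\colon G\to\mathbb Z/p^a$. For $z\in Z_a$ the power $z^{\chi(g)}$ is well defined, and $\alpha_z(g)=gz^{\chi(g)}$ is an endomorphism of $G$ because $z$ is central. For $z,w\in Z_a$,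
\[
\alpha_z(\alpha_w(g))=g\,w^{\chi(g)}z^{\chi(g)+\chi(w)\chi(g)}=g\bigl(wz^{1+\chi(w)}\bigr)^{\chi(g)},
\]
so $\alpha_z\alpha_w=\alpha_{wz^{1+\chi(w)}}$. Not every $\alpha_z$ is useful: for $G=\mathbb Z/p$ and $\chi$ the identity, $\alpha_z$ is multiplication by $1+z$, which is zero for $z=-1$ and otherwise has order prime to $p$. We therefore restrict to
\[
Y=\{z\in Z_a:\chi(z)\equiv0\bmod p\},
\]
the kernel of a homomorphism $Z_a\to\mathbb Z/p$, hence a subgroup of index at most $p$ in $Z_a$. Let $z\in Y$ and $\alpha_z(g)=1$. Then $g=z^{-\chi(g)}$, and applying $\chi$ gives $(1+\chi(z))\chi(g)=0$. As $1+\chi(z)$ is a unit of $\mathbb Z/p^a$, we get $\chi(g)=0$ and $g=1$. So $\alpha_z$ is injective, hence an automorphism. The set $\{\alpha_z:z\in Y\}$ is closed under composition, since $wz^{1+\chi(w)}\in Y$ for $z,w\in Y$, so it is a subgroup of the finite group $\operatorname{Aut}(G)$. Evaluating at an element $g$ with $\chi(g)=1$ recovers $z$ from $\alpha_z$, so this subgroup has order $|Y|$, a power of $p$. Hence $|Z_a|\le p|Y|\le p\,|\operatorname{Aut}(G)|_p$.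
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $P$, $Z$ and $A$ be as in Lemmas \ref{lem:transfer} and~\ref{lem:central}, and let $Q=P/Z$, $|Q|=p^n$, $|\Phi(Q)|=p^t$. Since $P\cap Z(G)=Z$, the group $Q\cong PZ(G)/Z(G)$ is a Sylow $p$-subgroup of $G/Z(G)\cong\operatorname{Inn}(G)$. So the first factor of \eqref{eq:factor} is $p^n$, and $n\le h-1$. Lemma~\ref{lem:derived} with $E=P$ and $C=Z$, together with Lemma~\ref{lem:transfer}, gives
\begin{equation}\label{eq:third}
\log_p|Z\cap G'|\le\tfrac12\bigl(n(n-1)-t(t+1)\bigr),\qquad x^{p^{t+1}}=1\ \text{ for }x\in Z\cap G'.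
\end{equation}
The group $Z/(Z\cap G')\cong ZG'/G'$ is a $p$-subgroup of $G/G'$, so it embeds in $A$.

\emph{Case $A=1$.} The second factor of \eqref{eq:factor} is trivial, and
\[
\log_p|G|_p\le n+\frac{n(n-1)}2=\frac{n(n+1)}2\le\frac{h(h-1)}2 .
\]
This proves both assertions. The groups of Theorem~\ref{thm:examples}(a) fall under this case and give equality.

\emph{Case $A\ne1$.} Let $p^a$ be the exponent of $A$. By Lemma~\ref{lem:central}, $|Z_a|\le p^h$, and this has two consequences. First, $Z/(Z\cap G')$ has exponent dividing $p^a$, so the subgroup $Z^{p^a}$ of $p^a$-th powers lies in $Z\cap G'$. The map $z\mapsto z^{p^a}$ has kernel $Z_a$ and image $Z^{p^a}$, so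
\[
|Z:Z\cap G'|\le|Z:Z^{p^a}|=|Z_a|\le p^h .
\]
Second, $Z_a$ contains all $z\in Z$ with $z^p=1$, because $a\ge1$. So the abelian group $Z\cap G'$ is a direct product of at most $h$ cyclic groups, each of order at most $p^{t+1}$ by \eqref{eq:third}, and $|Z\cap G'|\le p^{h(t+1)}$. Using also $n(n-1)\le(h-1)(h-2)$, which holds for integers $0\le n\le h-1$, we obtain from \eqref{eq:factor} and \eqref{eq:third}
\begin{equation}\label{eq:min}
\log_p|G|_p\le(h-1)+h+\min\Bigl\{h(t+1),\ \tfrac12\bigl((h-1)(h-2)-t(t+1)\bigr)\Bigr\}.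
\end{equation}
Since $2h-1+\frac12(h-1)(h-2)=\frac12h(h+1)$, the second term of the minimum gives
\begin{equation}\label{eq:second}
\log_p|G|_p\le\frac{h(h+1)}2-\frac{t(t+1)}2 ,
\end{equation}
which proves the first assertion.

Compared with the case $A=1$, the second factor of \eqref{eq:factor} has cost us up to $h$ in the exponent, and we must win this back when $h\ge17$. For small $t$ the first term of the minimum does so, and for large $t$ the gain $t(t+1)/2$ in \eqref{eq:second} does. If $2t\le h-7$, then $t+1\le(h-5)/2$, and \eqref{eq:min} gives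
\[
\log_p|G|_p\le2h-1+\frac{h(h-5)}2=\frac{h(h-1)}2-1 .
\]
Otherwise $2t\ge h-6$, and $t(t+1)\ge\frac14(h-6)(h-4)$. The inequality $\frac14(h-6)(h-4)\ge2h$ is equivalent to $h(h-18)+24\ge0$, which holds for $h\ge18$ and, as $-17+24>0$, for $h=17$. This is the only place where $h\ge17$ is needed. Then \eqref{eq:second} gives $\log_p|G|_p\le\frac{h(h+1)}2-h=\frac{h(h-1)}2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFG}
\emph{Automorphisms of Finite Groups},
doi:10.1007/978-981-13-2895-4,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.\allowbreak com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-981-13-2895-4.pdf}.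

\end{thebibliography}
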